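\title{Stationary profiles of the Boltzmann equation under uniform shear flow: a logarithmic dichotomy at large shear}

\begin{abstract}
We consider the spatially homogeneous Boltzmann equation with a Maxwellian collision kernel under uniform shear flow, rescaled at the rate that keeps the second moments stationary, and ask whether a stationary solution of finite energy exists for every shearing parameter $\alpha>0$. The answer depends only on whether one logarithmic moment $\ell(b)$ of the angular kernel is finite. If $\ell(b)<\infty$, which covers all cutoff kernels and all kernels with an inverse-power singularity, there is no stationary solution for large $\alpha$; for cutoff kernels the threshold is bounded explicitly. If $\ell(b)=\infty$, a stationary solution exists for every $\alpha>0$. We also prove uniqueness, the finiteness of a moment of order larger than two and, when $\ell(b)<\infty$, a necessary and sufficient criterion for existence. The proofs compare the Fourier transform of the solution with homogeneous functions of degree close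 to two.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $d\ge2$. We study the spatially homogeneous elastic Boltzmann equation under uniform shear flow, in self-similar variables,
\begin{equation}\label{eq:usf}
\partial_t f-\beta\,\nabla\cdot(vf)-\alpha\,v_2\partial_{v_1}f=Q(f,f),\qquad v\in\mathbb R^d,
\end{equation}
where $\alpha>0$ is the shearing parameter and $Q$ is the collision operator with a Maxwellian kernel,
\[
Q(f,f)(v)=\int_{\mathbb R^d}\int_{S^{d-1}}b\Big(\frac{v-v_*}{|v-v_*|}\cdot\sigma\Big)\big[f(v')f(v_*')-f(v)f(v_*)\big]\,d\sigma\,dv_*,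
\]
\[
v'=\frac{v+v_*}2+\frac{|v-v_*|}2\,\sigma,\qquad v_*'=\frac{v+v_*}2-\frac{|v-v_*|}2\,\sigma .
\]
Throughout the paper the angular kernel $b\ge0$ is measurable, not almost everywhere zero, and satisfies, for a unit vector $k$,
\begin{equation}\label{eq:kernel}
\int_{S^{d-1}}b(k\cdot\sigma)\,(1-k\cdot\sigma)\,d\sigma<\infty .
\end{equation}
The kernel is \emph{cutoff} if $B:=\int_{S^{d-1}}b(k\cdot\sigma)\,d\sigma<\infty$. Condition \eqref{eq:kernel} also allows $B=\infty$, the singularity sitting at $\sigma=k$, that is, at grazing collisions, which barely change the velocities.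

The scaling in \eqref{eq:usf} has the following origin. If $f$ solves \eqref{eq:usf}, then $F(t,v)=e^{-d\beta t}f(t,e^{-\beta t}v)$ solves the pure shear equation $\partial_tF-\alpha v_2\partial_{v_1}F=Q(F,F)$: the time derivative of the scaling factors produces $-\beta\nabla\cdot(vf)$, while the shear term and, for a Maxwellian kernel, the collision term are invariant under a mass-preserving dilation. A time-independent $f$ is therefore the profile of a self-similar solution of the shear equation, with energy growing like $e^{2\beta t}$.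

For Maxwellian kernels the second moments obey a closed equation. There is a constant $c_{11}>0$, depending only on the kernel and computed in Lemma~\ref{lem:quad}, such that for every probability density $f$ with zero momentum and finite second moment matrix $M_f=\int v\otimes v\,f\,dv$,
\begin{equation}\label{eq:c11}
\int_{\mathbb R^d}v\otimes v\;Q(f,f)\,dv=-\frac{d\,c_{11}}2\Big(M_f-\frac{\operatorname{tr}M_f}d\,I\Big).
\end{equation}
The rate $\beta$ is chosen so that the second moments can be stationary:
\begin{equation}\label{eq:beta}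
\beta=\frac{dc_{11}}3\sinh^2\Big(\frac16\operatorname{arcosh}\Big(1+\frac{108\,\alpha^2}{d^3c_{11}^2}\Big)\Big).
\end{equation}

\begin{definition}\label{def:stat}
A \emph{stationary solution} of \eqref{eq:usf} is a probability measure $f$ on $\mathbb R^d$ with $\int v\,df=0$ and $\int|v|^2\,df=d$ such that, for every $\phi\in C^2_b(\mathbb R^d)$,
\begin{multline}\label{eq:weak}
\int\big(\beta\,v\cdot\nabla\phi+\alpha\,v_2\partial_{v_1}\phi\big)\,df\\
=\frac12\iint\!\int_{S^{d-1}}b\Big(\frac{v-v_*}{|v-v_*|}\cdot\sigma\Big)\big[\phi(v')+\phi(v_*')-\phi(v)-\phi(v_*)\big]\,d\sigma\,df(v)\,df(v_*).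
\end{multline}
The bracket vanishes when $v=v_*$. If $B=\infty$, the bracket is first averaged over the $\sigma$ that make a given angle with $v-v_*$; the integral then converges absolutely, see \eqref{eq:weakbound}.
\end{definition}

The question, posed in \cite{thesis}, is whether \eqref{eq:usf} has a stationary solution for every $\alpha>0$.

Without shear, $\alpha=0$ gives $\beta=0$ and the standard Maxwellian $\mu$ is stationary. For $\alpha>0$, existence was known only for small shearing parameter, the best available result requiring $\alpha$ of order $10^{-1}$. For $d=3$ and cutoff kernels the following is known: there is $l_0>0$ such that for every $l\ge l_0$ there is $\alpha_0(l)>0$ such that for every $\alpha\in(0,\alpha_0(l))$ there is a unique stationary solution $G\in C^\infty(\mathbb R^3)$ with unit mass, zero momentum and normalized energy satisfying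
\[
\Big\|(1+|v|^2)^{l/2}\,\nabla^k\Big(G-\Big(1-\frac\alpha{2b_0}v_1v_2\Big)\mu\Big)\Big\|_{L^\infty}\lesssim\alpha^2\qquad\text{for all }k\ge0,
\]
where $b_0>0$ depends only on the kernel; moreover one can take $\alpha_0(l)\sim1/l$ for large $l$. The case of large $\alpha$ was left open. The second moments raise no obstruction: for every $\alpha>0$ their stationary equation has a positive definite solution of trace $d$ (Lemma~\ref{lem:M}). It is thus tempting to guess that a solution always exists and that smallness of $\alpha$ is a feature of the perturbative method. For the usual kernels this guess is wrong.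

\subsection{Results}

Define
\[
\ell(b):=\int_{S^{d-1}}b(k\cdot\sigma)\,(1-k\cdot\sigma)\,\log\frac2{1-k\cdot\sigma}\,d\sigma\in(0,\infty].
\]

\begin{theorem}\label{thm:main}
Let $d\ge2$, let $b$ be as above and let $\beta$ be given by \eqref{eq:beta}.
\begin{enumerate}
\item[(i)] If $\ell(b)<\infty$, there is $\alpha_*=\alpha_*(b,d)$ such that for every $\alpha\ge\alpha_*$ equation \eqref{eq:usf} has no stationary solution. If $B<\infty$, there is none whenever $\alpha\ge7332\,B^3/c_{11}^2$.
\item[(ii)] If $\ell(b)=\infty$, equation \eqref{eq:usf} has a stationary solution for every $\alpha>0$.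
\end{enumerate}
\end{theorem}

So, for a given kernel, stationary solutions exist for all $\alpha>0$ if and only if $\ell(b)=\infty$. To see which kernels fall on which side, write $k\cdot\sigma=\cos\theta$. By \eqref{eq:kernel}, $b$ is integrable away from $\theta=0$, so $\ell(b)<\infty$ means that $\theta^2\log(1/\theta)\,b(\cos\theta)\sin^{d-2}\theta$ is integrable near $\theta=0$. This holds for every cutoff kernel and for every kernel with an inverse-power singularity $b(\cos\theta)\sin^{d-2}\theta\sim\theta^{-1-\nu}$, $\nu<2$, in particular for true Maxwell molecules. It fails only for borderline kernels such as $b(\cos\theta)\sin^{d-2}\theta\sim\theta^{-3}|\log\theta|^{-2}$, for which \eqref{eq:kernel} holds because $\theta^{-1}|\log\theta|^{-2}$ is integrable at $0$, while $\theta^{-1}|\log\theta|^{-1}$ is not.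

\begin{theorem}\label{thm:structure}
For every $b$ and every $\alpha>0$ there is at most one stationary solution, and whenever it exists it has a finite moment of some order larger than $2$. If $\ell(b)<\infty$, the set $\mathcal E_b$ of those $\alpha>0$ for which a stationary solution exists is open, bounded, and contains an interval $(0,\alpha_1)$. Hence there is $\alpha_c\in(0,\infty)$ such that solutions exist for $0<\alpha<\alpha_c$ and none exists at $\alpha=\alpha_c$.
\end{theorem}

We do not settle whether $\mathcal E_b$ is an interval. Both theorems rest on a necessary and sufficient criterion for existence when $\ell(b)<\infty$, Theorem~\ref{thm:criterion}, which we state once the operators it involves are defined.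

\subsection{Why large shear destroys the profile}\label{sec:heur}

The following caricature is not used in the proofs. Under pure shear, a particle that flies freely for a time $\tau$ changes its velocity from $v$ to $v-\alpha\tau v_2e_1$, so that for large $\alpha$ its speed is multiplied by roughly $\alpha\tau$. Suppose that collisions occur at rate $B$ and merely randomize the direction. Then $\tau$ is exponentially distributed, and the growth rate $\lambda_p$ of the $p$-th moment of the speed is fixed by the balance
\[
1=\int_0^\infty(\alpha\tau)^pe^{-\lambda_p\tau}Be^{-B\tau}\,d\tau=\frac{B\,\Gamma(p+1)\,\alpha^p}{(\lambda_p+B)^{p+1}},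
\]
so that $\lambda_p$ is of order $\alpha^{p/(p+1)}$. The energy, $p=2$, dictates the rate $\alpha^{2/3}$, and this is the true order of $\beta$, see \eqref{eq:betabounds}. The first moment grows only at the rate $\alpha^{1/2}$. After rescaling by $e^{-\beta t}$ the energy is constant but the first moment decays: the energy is carried by ever rarer particles, and no profile can be stationary.

The proofs make this comparison of degrees rigorous on the Fourier side. Section~\ref{sec:fourier} sets up the Fourier equation and its quadratic solution $w$. Section~\ref{sec:touch} shows the method in its simplest form: a supersolution of degree $1$ rules out solutions for cutoff kernels, and $w$ itself gives uniqueness. Section~\ref{sec:exist} shows that a strict supersolution of degree $p>2$ yields existence. What decides the matter is therefore the behavior at degree $2$ to first order in the degree; Section~\ref{sec:A} introduces the operator that captures it, states the criterion and proves Theorem~\ref{thm:main}(ii). Section~\ref{sec:nec} proves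 that the criterion is necessary, Section~\ref{sec:large} that it fails for large $\alpha$, and Section~\ref{sec:set} completes the proof of Theorem~\ref{thm:structure}.

\section{The equation in Fourier variables}\label{sec:fourier}

\subsection{Angular variables}

Let $\xi\ne0$, $\hat\xi=\xi/|\xi|$ and $\sigma\in S^{d-1}$. Put $\xi_\pm=\frac12(\xi\pm|\xi|\sigma)$ and $s=\sqrt{(1-\hat\xi\cdot\sigma)/2}\in[0,1]$, the sine of half the angle between $\xi$ and $\sigma$. Writing $\sigma=(1-2s^2)\hat\xi+2s\sqrt{1-s^2}\,\omega$ with a unit vector $\omega\perp\hat\xi$, we have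
\[
\xi_+=(1-s^2)\,\xi+s\sqrt{1-s^2}\,|\xi|\,\omega,\qquad\xi_-=s^2\xi-s\sqrt{1-s^2}\,|\xi|\,\omega .
\]
Thus $\xi=\xi_++\xi_-$ is an orthogonal splitting with
\[
|\xi_-|=|\xi_+-\xi|=s|\xi|,\qquad|\xi_+|=\sqrt{1-s^2}\,|\xi| .
\]
For a function $F$ we write $F_\pm=F(\xi_\pm)$ and $F=F(\xi)$. Let $\langle\cdot\rangle$ denote the uniform average over the unit vectors $\omega\perp\hat\xi$ (two points if $d=2$), and let $\mathfrak b(ds)$ be the image of the measure $b(k\cdot\sigma)\,d\sigma$ under $\sigma\mapsto\sqrt{(1-k\cdot\sigma)/2}$. By invariance under rotations fixing $\hat\xi$, $\int b(\hat\xi\cdot\sigma)\Psi\,d\sigma=\int\langle\Psi\rangle\,\mathfrak b(ds)$ for nonnegative or integrable $\Psi$. The values $s=0,1$ correspond to the two points $\sigma=\pm\hat\xi$ and carry no mass, so $\mathfrak b$ is a nonzero measure on $(0,1)$, and $\xi_\pm\ne0$ for every $s$ that matters. Since $1-k\cdot\sigma=2s^2$,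
\begin{equation}\label{eq:bfacts}
\int s^2\,\mathfrak b(ds)<\infty,\qquad\mathfrak b((\delta,1))<\infty\ \ (\delta>0),\qquad\ell(b)=4\int s^2\log\frac1s\,\mathfrak b(ds).
\end{equation}
All integrals $\int\langle\cdot\rangle\,\mathfrak b(ds)$ below are taken in this order: first the average in $\omega$, then the integral in $s$. An inequality that holds for each $(s,\omega)$ can be averaged and then integrated.

The increment $F_+-F$ is of order $s$, which need not be $\mathfrak b$-integrable. Its average is of order $s^2$.

\begin{lemma}\label{lem:taylor}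
Let $F$ be $C^2$ near the union $\Sigma$ of the segments $[\xi,\xi_+]$ over all $\omega$, for given $\xi\neq0$ and $s$. Then
\begin{equation}\label{eq:taylor}
|\langle F_+\rangle-F|\le s^2|\xi|\,|\nabla F(\xi)|+\tfrac12s^2|\xi|^2\sup_\Sigma|D^2F| .
\end{equation}
If $s^2\le\frac12$, then $\Sigma$ lies in the shell $\{\zeta:|\xi|/2\le|\zeta|\le|\xi|\}$.
\end{lemma}

\begin{proof}
Taylor's formula gives $F_+-F=\nabla F(\xi)\cdot(\xi_+-\xi)+\mathcal R$ with $|\mathcal R|\le\frac12s^2|\xi|^2\sup_\Sigma|D^2F|$, and $\langle\xi_+-\xi\rangle=-s^2\xi$ because $\langle\omega\rangle=0$. For $s^2\le\frac12$ both endpoints lie in the convex set $\{\zeta:\zeta\cdot\hat\xi\ge|\xi|/2,\ |\zeta|\le|\xi|\}$.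
\end{proof}

For functions that are smooth only away from the origin we shall use \eqref{eq:taylor} for $s^2\le\frac12$. For $s^2>\frac12$ nothing is needed beyond boundedness, since there $C\le2Cs^2$.

\begin{lemma}\label{lem:cont}
Let $\Psi_s(\xi,\omega)$ be jointly measurable and, for each $s\in(0,1)$, continuous on the set of pairs with $\xi\ne0$, $|\omega|=1$, $\omega\perp\xi$. If every compact subset of $\mathbb R^d\setminus0$ admits $\chi\in L^1(\mathfrak b)$ with $|\langle\Psi_s\rangle(\xi)|\le\chi(s)$ on it, then $\int\langle\Psi_s\rangle\,\mathfrak b(ds)$ is continuous on $\mathbb R^d\setminus0$.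
\end{lemma}

\begin{proof}
Near a point $\xi^0$ choose rotations $O_\xi$ depending continuously on $\xi$ with $O_\xi\hat\xi^0=\hat\xi$. Then $\langle\Psi_s\rangle(\xi)$ is the average of $\Psi_s(\xi,O_\xi\omega^0)$ over the fixed compact set of unit $\omega^0\perp\hat\xi^0$, hence continuous in $\xi$. Dominated convergence in $s$ concludes.
\end{proof}

\subsection{The Fourier form}

The characteristic function of a probability measure $f$ is $\varphi(\xi)=\int e^{-iv\cdot\xi}\,df(v)$. For Maxwellian kernels the gain term has a closed expression in $\varphi$, known as Bobylev's identity.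

\begin{lemma}\label{lem:bobylev}
Let $B<\infty$ and let $f$ be a probability measure with characteristic function $\varphi$. Put $u=v-v_*$, and let $\hat u$ be a fixed unit vector when $u=0$. For $\xi\neq0$,
\[
\iint\!\int b(\hat u\cdot\sigma)\,e^{-iv'\cdot\xi}\,d\sigma\,df\,df_*=\iint\!\int b(\hat u\cdot\sigma)\,e^{-iv_*'\cdot\xi}\,d\sigma\,df\,df_*=\int\langle\varphi_+\varphi_-\rangle\,\mathfrak b(ds)=:\Gamma(\varphi)(\xi).
\]
In particular, with $\Gamma(\varphi)(0):=B$, the function $\Gamma(\varphi)/B$ is a characteristic function.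
\end{lemma}

\begin{proof}
We have $v'\cdot\xi=\frac12(v+v_*)\cdot\xi+\frac12|u||\xi|\,\sigma\cdot\hat\xi$. Changing variables by a reflection that exchanges $\hat u$ and $\hat\xi$,
\[
\int b(\hat u\cdot\sigma)\,e^{-i|u||\xi|\,\sigma\cdot\hat\xi/2}\,d\sigma=\int b(\hat\xi\cdot\sigma)\,e^{-i|\xi|\,\sigma\cdot u/2}\,d\sigma,
\]
and $\frac12(v+v_*)\cdot\xi+\frac12|\xi|\sigma\cdot(v-v_*)=v\cdot\xi_++v_*\cdot\xi_-$. Integration in $df\,df_*$ gives $\varphi_+\varphi_-$. For $v_*'$ the same computation leads to $v\cdot\xi_-+v_*\cdot\xi_+$ and the same product. Finally $\Gamma(\varphi)/B$ is the characteristic function of the law of $v'$ under the probability measure $B^{-1}b(\hat u\cdot\sigma)\,d\sigma\,df\,df_*$.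
\end{proof}

Put
\[
D:=\beta\,\xi\cdot\nabla+\alpha\,\xi_1\partial_{\xi_2}.
\]

\begin{proposition}\label{prop:fourier}
Let $f$ be a probability measure with mean zero and $\int|v|^2df=d$. Then $\varphi\in C^2(\mathbb R^d)$,
\begin{gather}
|D^2\varphi|\le d,\qquad|\nabla\varphi|\le\min(d|\xi|,\sqrt d),\qquad|1-\varphi|\le\min(\tfrac d2|\xi|^2,2),\label{eq:phibounds}\\
|\langle\varphi_+\varphi_--\varphi\rangle|\le2d\,|\xi|^2s^2,\label{eq:gainbound}
\end{gather}
and $f$ is a stationary solution if and only if
\begin{equation}\label{eq:fourier}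
D\varphi=\int\langle\varphi_+\varphi_--\varphi\rangle\,\mathfrak b(ds)\qquad\text{for all }\xi\ne0 .
\end{equation}
\end{proposition}

\begin{proof}
Differentiation under the integral gives $\varphi\in C^2$, $|D^2\varphi|\le\int|v|^2df$ and $|\nabla\varphi|\le\int|v|\,df\le\sqrt d$. Since $\nabla\varphi(0)=0$ and $\varphi(0)=1$, integrating the bound on $D^2\varphi$ gives the rest of \eqref{eq:phibounds}. Write $\varphi_+\varphi_--\varphi=(\varphi_+-\varphi)+\varphi_+(\varphi_--1)$. By \eqref{eq:taylor} the first term has average at most $(d+\frac d2)s^2|\xi|^2$ in modulus, and the second is at most $\frac d2|\xi_-|^2=\frac d2s^2|\xi|^2$. This is \eqref{eq:gainbound}.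

In velocity space use the angular variables relative to $u=v-v_*$. Then $v'=v-u_-$ and $v_*'=v_*+u_-$, with $|u_-|=s|u|$ and $\langle u_-\rangle=s^2u$. Taylor's formula at $v$ and at $v_*$ gives, for $\phi\in C_b^2$,
\begin{multline}\label{eq:weakbound}
|\langle\phi(v')+\phi(v_*')-\phi(v)-\phi(v_*)\rangle|\\
\le s^2|u|\,|\nabla\phi(v)-\nabla\phi(v_*)|+s^2|u|^2\|D^2\phi\|_\infty\le2s^2|u|^2\|D^2\phi\|_\infty,
\end{multline}
which is integrable against $\mathfrak b(ds)\,df\,df_*$. Let $\mathcal W(\phi)$ be the left side of \eqref{eq:weak} minus the right side, extended linearly to complex $\phi$.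

Take $\phi_\xi(v)=e^{-iv\cdot\xi}$. Since $v\cdot\nabla_v\phi_\xi=\xi\cdot\nabla_\xi\phi_\xi$ and $v_2\partial_{v_1}\phi_\xi=\xi_1\partial_{\xi_2}\phi_\xi$, the left side of \eqref{eq:weak} is $D\varphi(\xi)$. If $\mathfrak b$ is replaced by its restriction $\mathfrak b_n$ to $\{s\ge1/n\}$, which has finite mass, Lemma~\ref{lem:bobylev} identifies the right side with $\int\langle\varphi_+\varphi_--\varphi\rangle\,\mathfrak b_n(ds)$. Letting $n\to\infty$, with \eqref{eq:weakbound} as dominant on one side and \eqref{eq:gainbound} on the other, we find that $\mathcal W(\phi_\xi)$ is the left side of \eqref{eq:fourier} minus the right side. So a stationary solution satisfies \eqref{eq:fourier}.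

Conversely, assume \eqref{eq:fourier}. A Schwartz function is $\phi=\int a(\xi)\phi_\xi\,d\xi$ with $a$ Schwartz, and $\mathcal W(\phi)=\int a(\xi)\mathcal W(\phi_\xi)\,d\xi=0$ by Fubini's theorem, the integrands being bounded by $C|v||\xi||a(\xi)|$ and $2s^2|u|^2|\xi|^2|a(\xi)|$. For $\phi\in C_b^2$, cut off at scale $n$ and mollify at scale $1/n$ to get $\phi_n\in C_c^\infty$, bounded in $C_b^2$, with $\phi_n\to\phi$ and $\nabla\phi_n\to\nabla\phi$ pointwise. Then $\mathcal W(\phi_n)\to\mathcal W(\phi)$ by dominated convergence, with dominants $C|v|$ and $Cs^2|u|^2$.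
\end{proof}

\subsection{Quadratic forms}

With $\eta=1-\varphi$, equation \eqref{eq:fourier} reads $D\eta=\int\langle\eta_++\eta_--\eta-\eta_+\eta_-\rangle\,\mathfrak b(ds)$. Near $\xi=0$ the function $\eta$ is small and the linear part dominates. We therefore define
\[
LF:=\int\langle F_++F_--F\rangle\,\mathfrak b(ds).
\]
If $F\in C^2(\mathbb R^d\setminus0)$ and $|F(\zeta)|/|\zeta|^2$ is bounded on bounded sets, the averaged integrand is $O(s^2)$, by \eqref{eq:taylor} and $|\xi_-|^2=s^2|\xi|^2$, so $LF$ is well defined. If $B<\infty$, it is well defined for every continuous $F$ on $\mathbb R^d$.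

\begin{lemma}\label{lem:quad}
Let $H$ be a symmetric matrix and $F(\xi)=\xi\cdot H\xi$. Then
\begin{gather}
F_++F_--F=\tfrac12\big(|\xi|^2\,\sigma\cdot H\sigma-F\big),\label{eq:delta}\\
LF=-\kappa\Big(F-\frac{\operatorname{tr}H}d|\xi|^2\Big),\qquad\kappa:=\frac{2d}{d-1}\int s^2(1-s^2)\,\mathfrak b(ds)\in(0,\infty),\label{eq:Lquad}\\
DF=\xi\cdot\big(2\beta H+\alpha(e_1\otimes He_2+He_2\otimes e_1)\big)\xi .\label{eq:Dquad}
\end{gather}
Moreover $\kappa=dc_{11}/2$, and $\kappa\le B$.
\end{lemma}

\begin{proof}
Identity \eqref{eq:delta} is the parallelogram law. The average of $\omega\otimes\omega$ is the projection onto $\hat\xi^\perp$ divided by $d-1$, so $\langle\omega\cdot H\omega\rangle=(\operatorname{tr}H-\hat\xi\cdot H\hat\xi)/(d-1)$. Using $\langle\omega\rangle=0$ and $(1-2s^2)^2=1-4s^2(1-s^2)$,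
\[
\langle\sigma\cdot H\sigma\rangle-\hat\xi\cdot H\hat\xi=4s^2(1-s^2)\,\frac{\operatorname{tr}H-d\,\hat\xi\cdot H\hat\xi}{d-1},
\]
which gives \eqref{eq:Lquad}; $\kappa>0$ because $\mathfrak b$ is a nonzero measure on $(0,1)$. Formula \eqref{eq:Dquad} follows from $\xi\cdot\nabla F=2F$ and $\partial_{\xi_2}F=2He_2\cdot\xi$. In velocity space, the parallelogram law around $\frac12(v+v_*)$ gives $F(v')+F(v_*')-F(v)-F(v_*)=\frac12(|u|^2\sigma\cdot H\sigma-F(u))$, whose $b$-integral is $(LF)(u)$ by \eqref{eq:delta}. For $f$ of mean zero, $\iint u\otimes u\,df\,df_*=2M_f$, so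
\[
\int F\,Q(f,f)\,dv=\frac12\iint(LF)(u)\,df\,df_*=-\kappa\operatorname{tr}\Big(H\Big(M_f-\frac{\operatorname{tr}M_f}dI\Big)\Big).
\]
Comparison with \eqref{eq:c11} gives $\kappa=dc_{11}/2$. Finally $s^2(1-s^2)\le\frac14$ gives $\kappa\le\frac d{2(d-1)}B\le B$.
\end{proof}

\begin{lemma}\label{lem:M}
Put $q=2\beta+\kappa$.
\begin{enumerate}
\item[(a)] The number $\beta$ in \eqref{eq:beta} is the unique positive root of
\begin{equation}\label{eq:cubic}
d\,\beta\,(\kappa+2\beta)^2=\alpha^2\kappa .
\end{equation}
It is a continuous function of $(\alpha,\kappa)\in[0,\infty)\times(0,\infty)$. If $\alpha\ge3\sqrt d\,\kappa$, then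
\begin{equation}\label{eq:betabounds}
\beta\ge\kappa\qquad\text{and}\qquad\Big(\frac{\kappa\alpha^2}{9d}\Big)^{1/3}\le\beta\le\Big(\frac{\kappa\alpha^2}{4d}\Big)^{1/3}.
\end{equation}
\item[(b)] The equation $qM+\alpha(e_1\otimes Me_2+Me_2\otimes e_1)=\kappa I$ has a unique symmetric solution,
\[
M_{11}=\frac\kappa q+\frac{2\alpha^2\kappa}{q^3},\qquad M_{12}=M_{21}=-\frac{\alpha\kappa}{q^2},\qquad M_{jj}=\frac\kappa q\ \ (j\ge2),
\]
all other entries being zero. It is positive definite, $\operatorname{tr}M=d$, and the ratio of its largest to its smallest eigenvalue is at most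
\begin{equation}\label{eq:K}
K:=\frac{2d(2\beta+\kappa)}\kappa .
\end{equation}
\item[(c)] The quadratic form $w(\xi):=\xi\cdot M\xi$ satisfies $Lw=Dw$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $c_{11}=2\kappa/d$, formula \eqref{eq:beta} reads $\beta=\frac{2\kappa}3\Sigma$ with $\Sigma=\sinh^2(\vartheta/6)$ and $\cosh\vartheta=1+27\alpha^2/(d\kappa^2)$; continuity is visible on this formula. From $\cosh\vartheta-1=2\sinh^2(\vartheta/2)$ and $\sinh3t=3\sinh t+4\sinh^3t$,
\[
\frac{27\alpha^2}{d\kappa^2}=2\Sigma(3+4\Sigma)^2=\frac{3\beta}\kappa\Big(3+\frac{6\beta}\kappa\Big)^2=\frac{27\beta(\kappa+2\beta)^2}{\kappa^3},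
\]
which is \eqref{eq:cubic}. Its left side increases strictly in $\beta\ge0$ and equals $9d\kappa^3$ at $\beta=\kappa$. So the root is unique, and $\beta\ge\kappa$ when $\alpha^2\ge9d\kappa^2$; in that case $2\beta\le q\le3\beta$, and \eqref{eq:cubic} gives $4d\beta^3\le\alpha^2\kappa\le9d\beta^3$.

(b) The $(i,j)$ entry of the equation is $qM_{ij}+\alpha(\delta_{i1}M_{j2}+\delta_{j1}M_{i2})=\kappa\delta_{ij}$. It determines first the entries with $i,j\ge2$, then $M_{1j}=-\alpha M_{j2}/q$ for $j\ge2$, then $M_{11}=(\kappa-2\alpha M_{12})/q$. By \eqref{eq:cubic}, $\operatorname{tr}M=d\kappa/q+2\alpha^2\kappa/q^3=d\kappa/q+2d\beta/q=d$. The upper $2\times2$ block has determinant $\frac{\kappa^2}{q^2}(1+\frac{\alpha^2}{q^2})$ and trace $\frac{2\kappa}q(1+\frac{\alpha^2}{q^2})$, both positive; its smaller eigenvalue is at least determinant over trace, that is $\kappa/(2q)$. The other eigenvalues of $M$ equal $\kappa/q$, and the largest is at most $\operatorname{tr}M=d$.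

(c) By \eqref{eq:Lquad}, \eqref{eq:Dquad} and $\operatorname{tr}M=d$, the identity $Dw=Lw$ is the equation in (b).
\end{proof}

Part (c) is the only place where the value of $\beta$ enters exactly: it is what makes $\operatorname{tr}M=d$.

\begin{lemma}\label{lem:expansion}
Every stationary solution has second moment matrix $M$. Consequently $|1-\varphi|\le\frac12w$, and as $\xi\to0$, $1-\varphi=\frac12w+o(|\xi|^2)$ and $|\varphi|^2=1-w+o(|\xi|^2)$. In particular $|\varphi|<1$ on a punctured neighborhood of $0$.
\end{lemma}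

\begin{proof}
Let $H$ be the second moment matrix and $F=\xi\cdot H\xi$, so that $\varphi=1-\frac12F+o(|\xi|^2)$ and $\nabla\varphi=-\frac12\nabla F+o(|\xi|)$. Evaluate \eqref{eq:fourier} at $\xi=r\zeta$, divide by $r^2$ and let $r\to0$. The left side tends to $-\frac12DF(\zeta)$. For each $s$ the averaged integrand tends to $-\frac12\langle F_++F_--F\rangle(\zeta)$, and it is dominated by $2d|\zeta|^2s^2$ by \eqref{eq:gainbound}. So $DF=LF$ with $\operatorname{tr}H=d$, which is the equation of Lemma~\ref{lem:M}(b), and $H=M$. The bound $|1-\varphi|\le\frac12w$ follows by integrating $|e^{-it}-1+it|\le\frac12t^2$ at $t=v\cdot\xi$.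
\end{proof}

\section{Comparison with homogeneous functions}\label{sec:touch}

\subsection{The unsheared case}

The role of the degree of homogeneity, and of $\ell(b)$, is already visible at $\alpha=0$.

\begin{example}\label{ex:zero}
At $\alpha=0$ the formulas above give $\beta=0$, $D=0$, $M=I$, $w=|\xi|^2$, and $\varphi=e^{-|\xi|^2/2}$ solves \eqref{eq:fourier} because $|\xi_+|^2+|\xi_-|^2=|\xi|^2$. For $p\ge2$,
\[
(L-D)|\xi|^p=\lambda(p)|\xi|^p,\qquad\lambda(p)=\int\big[(1-s^2)^{p/2}+s^p-1\big]\,\mathfrak b(ds).
\]
Here $\lambda(2)=0$ and $\lambda(p)<0$ for $p>2$, since the bracket decreases strictly in $p$. For $a\in(0,1)$ the quotient $a(a^\varepsilon-1)/\varepsilon$ is negative and decreases to $a\log a$ as $\varepsilon\downarrow0$, so monotone convergence gives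
\begin{equation}\label{eq:h0}
\lim_{\varepsilon\downarrow0}\frac{\lambda(2+2\varepsilon)}\varepsilon=\int\big[(1-s^2)\log(1-s^2)+s^2\log s^2\big]\,\mathfrak b(ds)\in[-\infty,0).
\end{equation}
As $|(1-s^2)\log(1-s^2)|\le s^2$, the limit is finite exactly when $\ell(b)<\infty$.
\end{example}

So without shear, raising the degree above $2$ makes $L-D$ strictly negative, with a slope that is finite or infinite according to $\ell(b)$. We shall see that existence is governed by the sign of this slope in the presence of shear, that shear changes it by a finite amount, and that this amount is large for large $\alpha$. An infinite slope cannot be overturned; a finite one is.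

\subsection{Touching from above}

The link between $L-D$ and the nonlinear equation is a maximum principle.

\begin{lemma}\label{lem:touch}
Let $\eta\in C^1(\mathbb R^d;\mathbb C)$ not vanish identically on $\mathbb R^d\setminus0$, and let $U\in C^1(\mathbb R^d\setminus0)$ be positive, with $|\eta|/U\to0$ at $0$ and at $\infty$. Then there are $k_0>0$, $\xi_0\ne0$ and $c\in\mathbb C$, $|c|=1$, such that $|\eta|\le k_0U$ on $\mathbb R^d\setminus0$, $c\,\eta(\xi_0)=k_0U(\xi_0)$ and $\operatorname{Re}(c\,D\eta(\xi_0))=k_0DU(\xi_0)$.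
\end{lemma}

\begin{proof}
The maximum $k_0>0$ of $|\eta|/U$ is attained at some $\xi_0\ne0$. Choose $c$ with $c\,\eta(\xi_0)=|\eta(\xi_0)|$. The real function $k_0U-\operatorname{Re}(c\,\eta)$ is nonnegative and vanishes at $\xi_0$, so its gradient vanishes there.
\end{proof}

Take $\eta=1-\varphi$ for a stationary solution. With $U=w$ the lemma does not apply, because $|\eta|/w\to\frac12$ at the origin. With $U$ homogeneous of degree in $(0,2)$ it does, because $\eta$ is quadratic at $0$ and bounded at $\infty$. A strict supersolution of such a degree therefore excludes stationary solutions. For cutoff kernels one can take degree $1$, in line with the heuristics of Section~\ref{sec:heur}. The shear term $\alpha\xi_1\partial_{\xi_2}$ is tamed by a norm that weights $\xi_1$ heavily: for $A\ge1$ let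
\[
W(\xi):=(A^2\xi_1^2+\xi_2^2+\dots+\xi_d^2)^{1/2},\qquad|\xi|\le W\le A|\xi| .
\]
Since $DW=\beta W+\alpha\xi_1\xi_2/W$ and $2A|\xi_1\xi_2|\le W^2$,
\begin{equation}\label{eq:DW}
-DW\le\Big(-\beta+\frac\alpha{2A}\Big)W .
\end{equation}
A large $A$ weakens the shear, at the price that collisions, which rotate $\xi$, may increase $W$ by a factor of order $A$. Balancing the two effects gives the rate $\sqrt{\alpha B}$.

\begin{proposition}\label{prop:cutoff}
Let $B<\infty$. If $\alpha\ge2\sqrt2\,B$ and $\beta+B>2^{3/4}\sqrt{\alpha B}$, there is no stationary solution. Both conditions hold if $\alpha\ge7332\,B^3/c_{11}^2$.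
\end{proposition}

\begin{proof}
Take $A=(\alpha/(2\sqrt2B))^{1/2}\ge1$, so that $\frac\alpha{2A}=\sqrt2BA=2^{-1/4}\sqrt{\alpha B}$. We have $W_++W_-\le A(\sqrt{1-s^2}+s)|\xi|\le\sqrt2AW$, so with \eqref{eq:DW}
\[
(L-D)W\le\Big(-\beta-B+\frac\alpha{2A}+\sqrt2BA\Big)W=\big(-\beta-B+2^{3/4}\sqrt{\alpha B}\big)W<0 .
\]
Let $\varphi$ belong to a stationary solution $f$, and $\eta=1-\varphi$. Then $\eta\not\equiv0$ since $f\ne\delta_0$, and $|\eta|/W\to0$ at $0$ and $\infty$ by \eqref{eq:phibounds}. Take $k_0,\xi_0,c$ from Lemma~\ref{lem:touch} with $U=W$. Since $1-\varphi_+\varphi_-=\eta_++\varphi_+\eta_-$, equation \eqref{eq:fourier} reads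
\begin{equation}\label{eq:eta}
D\eta=\int\langle\eta_++\varphi_+\eta_--\eta\rangle\,\mathfrak b(ds).
\end{equation}
At $\xi_0$, $\operatorname{Re}\,c(\eta_++\varphi_+\eta_--\eta)\le|\eta_+|+|\eta_-|-k_0W\le k_0(W_++W_--W)$. Hence $k_0DW(\xi_0)\le k_0LW(\xi_0)<k_0DW(\xi_0)$, a contradiction.

Now let $\alpha\ge2^{9/2}\cdot81\,d^2B^3/\kappa^2$. Since $\kappa\le B$, this gives $\alpha\ge2^{9/2}\cdot81\,d^2B$, hence $\alpha\ge2\sqrt2B$ and $\alpha\ge3\sqrt d\,\kappa$. By \eqref{eq:betabounds}, $\beta\ge(\kappa\alpha^2/9d)^{1/3}$, and raising to the sixth power shows that $(\kappa\alpha^2/9d)^{1/3}\ge2^{3/4}\sqrt{\alpha B}$ is equivalent to the assumption on $\alpha$. Finally $2^{9/2}\cdot81\le1833$ and $d^2/\kappa^2=4/c_{11}^2$.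
\end{proof}

For the difference of two solutions the quadratic terms cancel, and the lemma applies with $U=w$. Now $(L-D)w=0$ is not strict, and the strict inequality has to come from the nonlinearity.

\begin{proposition}\label{prop:unique}
For every $b$ and every $\alpha>0$ there is at most one stationary solution.
\end{proposition}

\begin{proof}
Let $\varphi,\psi$ belong to two stationary solutions and suppose $\eta=\varphi-\psi\not\equiv0$. By Lemma~\ref{lem:expansion}, $\eta=o(|\xi|^2)$ at $0$, and $|\eta|\le2$; so Lemma~\ref{lem:touch} applies with $U=w$. Subtracting the equations \eqref{eq:fourier}, $D\eta=\int\langle\eta_+\varphi_-+\psi_+\eta_--\eta\rangle\,\mathfrak b(ds)$. At $\xi_0$,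
\[
\operatorname{Re}\,c(\eta_+\varphi_-+\psi_+\eta_--\eta)\le k_0(w_++w_--w)-k_0(1-|\psi_+|)\,w_- ,
\]
and since $0\le(1-|\psi_+|)w_-\le ds^2|\xi_0|^2$, averaging and integrating gives
\[
k_0Dw(\xi_0)\le k_0Lw(\xi_0)-k_0\int\langle(1-|\psi_+|)\,w_-\rangle\,\mathfrak b(ds).
\]
As $Dw=Lw$, it remains to show that the last integral is positive. Let $f$ be the measure of $\psi$. From $|\psi(\xi)|^2=\iint\cos((v-v_*)\cdot\xi)\,df\,df_*$ we see that $|\psi(\xi)|=1$ if and only if $(v-v_*)\cdot\xi\in2\pi\mathbb Z$ almost everywhere, so $Z=\{|\psi|=1\}$ is a subgroup of $\mathbb R^d$. By Lemma~\ref{lem:expansion} it meets some ball around $0$ only at $0$; so distinct points of $Z$ are uniformly separated and $Z$ is countable. The map $\sigma\mapsto\xi_+$ is injective, so $|\psi_+|<1$ for all but countably many $\sigma$, while $w_->0$ for $\sigma\ne\hat\xi_0$. The nonzero measure $b(\hat\xi_0\cdot\sigma)\,d\sigma$ does not charge countable sets, so the integral is positive.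
\end{proof}

\section{Existence from a supersolution of degree above two}\label{sec:exist}

\begin{proposition}\label{prop:exist}
Let $b$ and $\alpha>0$ be arbitrary. Suppose there are $p\in(2,3]$, $c>0$ and a positive $p$-homogeneous function $U\in C^2(\mathbb R^d\setminus0)$ with $(L-D)U\le-cU$. Then a stationary solution $f$ exists, and $\int|v|^{p'}df<\infty$ for every $p'\in(2,p)$.
\end{proposition}

The plan is to solve \eqref{eq:fourier} for cutoff kernels by a contraction in the distance weighted by $U$, among characteristic functions close to the Gaussian with the right covariance. The danger in any such construction is that energy escapes to infinity in the limit. A bound $|\varphi-e^{-w/2}|\le CU$ with $p>2$ prevents this, because it fixes the quadratic part of $\varphi$ at the origin; a bound of degree $2$ would not. We use two standard facts. L\'evy's continuity theorem: a pointwise limit of characteristic functions that is continuous at $0$ is a characteristic function. And the following.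

\begin{lemma}\label{lem:moments}
If the characteristic function of a probability measure $f$ satisfies $\varphi=1-\frac12\xi\cdot H\xi+o(|\xi|^2)$ at $0$ with $H$ symmetric, then $f$ has mean zero and second moment matrix $H$.
\end{lemma}

\begin{proof}
For a unit vector $e$, Fatou's lemma gives $\int(v\cdot e)^2df\le\liminf_{r\to0}2r^{-2}(1-\operatorname{Re}\varphi(re))=e\cdot He$. So the second moments are finite, $\varphi\in C^2$, and the claim follows by comparing Taylor expansions at $0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exist}]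
Constants $C$ do not depend on $n$ unless they carry the index $n$.

\emph{Step 1: cutoff.} Let $\mathfrak b_n$ be the restriction of $\mathfrak b$ to $\{s\ge1/n\}$, with mass $B_n<\infty$. For large $n$ it is nonzero and comes from an admissible kernel; let $\kappa_n,\beta_n,M_n,w_n,L_n,D_n,\Gamma_n$ be the corresponding objects, for the same $\alpha$. Then $\kappa_n\to\kappa$, so $\beta_n\to\beta$ and $M_n\to M$ by Lemma~\ref{lem:M}, and $\operatorname{tr}M_n=d$, $L_nw_n=D_nw_n$. On the unit sphere, \eqref{eq:taylor} and $U_-\le Cs^p\le Cs^2$ give $|(L_n-L)U|\le C\int_{s<1/n}s^2\,\mathfrak b(ds)\to0$ uniformly, and Euler's identity gives $(D_n-D)U=(\beta_n-\beta)pU\to0$. As $U$ is bounded below on the sphere, homogeneity yields, with $c'=c/2$ and $n\ge n_0$,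
\begin{equation}\label{eq:supn}
(L_n-D_n)U\le-c'U\qquad\text{on }\mathbb R^d\setminus0 .
\end{equation}

\emph{Step 2: the Gaussian is an approximate solution.} Let $\gamma_n=e^{-w_n/2}$, the characteristic function of the centered Gaussian with covariance $M_n$, and let
\[
R_n:=D_n\gamma_n-\int\langle\gamma_{n+}\gamma_{n-}-\gamma_n\rangle\,\mathfrak b_n(ds).
\]
We claim that $|R_n|\le C_RU$ with $C_R$ independent of $n$. Put $\Delta=w_{n+}+w_{n-}-w_n$. By \eqref{eq:delta} and $|\sigma-\hat\xi|=2s$, $|\Delta|=\frac12|\xi|^2|(\sigma-\hat\xi)\cdot M_n(\sigma+\hat\xi)|\le2ds|\xi|^2$. Now $\gamma_{n+}\gamma_{n-}=\gamma_ne^{-\Delta/2}$ and $D_n\gamma_n=-\frac12\gamma_nL_nw_n=-\frac12\gamma_n\int\langle\Delta\rangle\,\mathfrak b_n(ds)$, so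
\[
R_n=-\gamma_n\int\big\langle e^{-\Delta/2}-1+\tfrac12\Delta\big\rangle\,\mathfrak b_n(ds).
\]
For $|\xi|\le1$, the bound $|e^{-t}-1+t|\le\frac12t^2e^{|t|}$ gives $|R_n|\le C|\xi|^4\int s^2\,\mathfrak b(ds)$. For $|\xi|\ge1$, $|D_n\gamma_n|\le\frac12|L_nw_n|\le C|\xi|^2$ by \eqref{eq:Lquad}, and \eqref{eq:gainbound} applies to $\gamma_n$; so $|R_n|\le C|\xi|^2$. In both ranges $|R_n|\le C|\xi|^p$, because $2<p\le3$.

\emph{Step 3: the fixed point.} The cutoff equation is $D_n\varphi+B_n\varphi=\Gamma_n(\varphi)$, and we invert the left side along characteristics. Let $X_t\xi=e^{-\beta_nt}(\xi-\alpha t\,\xi_1e_2)$. It solves $\dot X=-\beta_nX-\alpha X_1e_2$, so it is a flow of invertible linear maps with $\frac d{dt}F(X_t\xi)=-(D_nF)(X_t\xi)$, and $|X_t\xi|\le C_n|\xi|$ for $t\ge0$ since $\beta_n>0$. For $F$ continuous on $\mathbb R^d\setminus0$ and bounded on bounded sets let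
\[
\mathcal SF(\xi)=\int_0^\infty e^{-B_nt}F(X_t\xi)\,dt,\qquad\mathcal T\varphi=\mathcal S\,\Gamma_n(\varphi).
\]
Integrating $-\frac d{dt}[e^{-B_nt}F(X_t\xi)]=e^{-B_nt}(D_nF+B_nF)(X_t\xi)$ gives
\begin{equation}\label{eq:resolvent}
\mathcal S(D_nF+B_nF)=F\qquad\text{for }F=U\text{ and }F=\gamma_n .
\end{equation}
The function $\mathcal SU$ is continuous, positive and $p$-homogeneous, so $\delta_nU\le\mathcal SU\le C_nU$ with $\delta_n>0$.

The map $\mathcal T$ preserves the set of characteristic functions. Indeed $\Gamma_n(\varphi)/B_n$ is one by Lemma~\ref{lem:bobylev}; its composition with $X_t$ is the characteristic function of the image measure under the transpose of $X_t$; and $\mathcal T\varphi$ is the mixture of these with the probability weight $B_ne^{-B_nt}dt$. Let $\varrho(\varphi,\psi)=\sup_{\xi\ne0}|\varphi-\psi|/U$ and let $\mathcal X_n$ be the set of characteristic functions with $\varrho(\varphi,\gamma_n)<\infty$. It contains $\gamma_n$ and is complete: a $\varrho$-Cauchy sequence converges locally uniformly, its limit is a characteristic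 function by L\'evy's theorem, and the Cauchy inequalities pass to the limit. For $\varphi,\psi\in\mathcal X_n$, $|\varphi_+\varphi_--\psi_+\psi_-|\le|\varphi_+-\psi_+|+|\varphi_--\psi_-|$, so by \eqref{eq:supn}
\[
|\Gamma_n(\varphi)-\Gamma_n(\psi)|\le\varrho(\varphi,\psi)\,(L_nU+B_nU)\le\varrho(\varphi,\psi)\,(D_nU+B_nU-c'U).
\]
Applying $\mathcal S$ and \eqref{eq:resolvent},
\begin{equation}\label{eq:contr}
|\mathcal T\varphi-\mathcal T\psi|\le\varrho(\varphi,\psi)\,(U-c'\mathcal SU)\le(1-c'\delta_n)\,\varrho(\varphi,\psi)\,U .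
\end{equation}
Also $\Gamma_n(\gamma_n)=D_n\gamma_n+B_n\gamma_n-R_n$, so $\mathcal T\gamma_n-\gamma_n=-\mathcal SR_n$ and $|\mathcal T\gamma_n-\gamma_n|\le C_R\,\mathcal SU\le C_RC_nU$. Hence $\mathcal T$ maps $\mathcal X_n$ into itself and is a contraction; let $\varphi_n$ be its fixed point.

The contraction constant depends on $n$, but the distance $\varrho_n=\varrho(\varphi_n,\gamma_n)$ is bounded uniformly, because the gain in \eqref{eq:contr} and the error are multiples of the same function $\mathcal SU$:
\[
|\varphi_n-\gamma_n|\le|\mathcal T\varphi_n-\mathcal T\gamma_n|+|\mathcal T\gamma_n-\gamma_n|\le\varrho_nU-(c'\varrho_n-C_R)\,\mathcal SU .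
\]
If $c'\varrho_n>C_R$, the right side is at most $(\varrho_n-(c'\varrho_n-C_R)\delta_n)U$, contradicting the definition of $\varrho_n$. So $\varrho_n\le C_R/c'$.

Since $2<p\le3$, $\varphi_n=1-\frac12w_n+O(|\xi|^p)$, and by Lemma~\ref{lem:moments} the measure of $\varphi_n$ has mean zero and second moment matrix $M_n$, of trace $d$; thus \eqref{eq:phibounds} and \eqref{eq:gainbound} hold for $\varphi_n$. The flow property gives $e^{-B_nr}\varphi_n(X_r\xi)=\int_r^\infty e^{-B_nt}\Gamma_n(\varphi_n)(X_t\xi)\,dt$. Both $\nabla\varphi_n$ and $\Gamma_n(\varphi_n)$ are continuous, so we may differentiate at $r=0$ and obtain $D_n\varphi_n=\Gamma_n(\varphi_n)-B_n\varphi_n$, which is \eqref{eq:fourier} for $\mathfrak b_n$.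

\emph{Step 4: removing the cutoff.} By \eqref{eq:phibounds} the gradients $\nabla\varphi_n$ are uniformly bounded and uniformly Lipschitz, so by the Arzel\`a--Ascoli theorem a subsequence converges in $C^1_{\mathrm{loc}}$ to some $\varphi$. It is the characteristic function of a probability measure $f$ by L\'evy's theorem, and $|\varphi-e^{-w/2}|\le(C_R/c')U$. By Lemma~\ref{lem:moments}, $f$ has mean zero and second moment matrix $M$, so $\int|v|^2df=d$. For fixed $\xi\neq0$, $D_n\varphi_n\to D\varphi$, and the functions $1_{\{s\ge1/n\}}\langle\varphi_{n+}\varphi_{n-}-\varphi_n\rangle$ converge for each $s$ and are dominated by $2d|\xi|^2s^2$. So \eqref{eq:fourier} holds, and $f$ is a stationary solution by Proposition~\ref{prop:fourier}.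

\emph{Step 5: moments.} Let $2<p'<p$. The integral $I(v)=\int\big(\cos(v\cdot\xi)-1+\frac12(v\cdot\xi)^2\big)|\xi|^{-d-p'}d\xi$ has a nonnegative integrand, of order $|\xi|^{4-d-p'}$ at $0$ and $|\xi|^{2-d-p'}$ at $\infty$; it converges, and by rotation and scaling $I(v)=I(e_1)|v|^{p'}$ with $I(e_1)>0$. By Tonelli's theorem,
\[
I(e_1)\int|v|^{p'}df=\int\big(\operatorname{Re}\varphi-1+\tfrac12w\big)|\xi|^{-d-p'}d\xi,
\]
which is finite since $\operatorname{Re}\varphi-1+\frac12w$ is $O(|\xi|^p)$ at $0$ and $O(|\xi|^2)$ at $\infty$.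
\end{proof}

\section{The slope at degree two}\label{sec:A}

\subsection{The transformed operator}

We look for the supersolution of Proposition~\ref{prop:exist} as a perturbation $U=wG$ of the exact solution $w$ of $(L-D)w=0$, with $G$ of small positive degree. Put
\[
x=\frac{w_+}w,\qquad y=\frac{w_-}w .
\]
By Lemma~\ref{lem:M}(b) and $|w_+-w|=|(\xi_+-\xi)\cdot M(\xi_++\xi)|$,
\begin{equation}\label{eq:xy}
\frac{s^2}K\le y\le Ks^2,\qquad\frac{1-s^2}K\le x\le K(1-s^2),\qquad|x-1|\le2Ks .
\end{equation}
The identity $Lw=Dw$ reads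
\begin{equation}\label{eq:Dw}
\frac{Dw}w=\int\langle x+y-1\rangle\,\mathfrak b(ds),
\end{equation}
where $\langle x-1\rangle$ and $y$ are separately $O(s^2)$, by \eqref{eq:taylor} and \eqref{eq:xy}. Define
\[
\mathcal AG:=-DG+\int\big\langle x(G_+-G)+y(G_--G)\big\rangle\,\mathfrak b(ds).
\]
Write $\mathbb S=S^{d-1}$, extend functions on $\mathbb S$ to $0$-homogeneous functions on $\mathbb R^d\setminus0$, and put $\Lambda(s)=1+\log\frac1s$, so that $s^2\Lambda(s)\in L^1(\mathfrak b)$ if and only if $\ell(b)<\infty$.

\begin{lemma}\label{lem:A}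
\begin{enumerate}
\item[(a)] Let $G\in C^2(\mathbb R^d\setminus0)$ be bounded on bounded sets. Then the averaged integrand of $\mathcal AG$ is bounded by $Cs^2$ locally uniformly in $\xi\ne0$, the function $\mathcal AG$ is continuous on $\mathbb R^d\setminus0$, and $(L-D)(wG)=w\,\mathcal AG$.
\item[(b)] If $\ell(b)<\infty$, then $\mathcal AG$ is also well defined and continuous for $G=a\log|\xi|+g$ with $a\in\mathbb R$, $g\in C^2(\mathbb S)$.
\item[(c)] $\mathcal A$ commutes with dilations: $\mathcal A(G(r\,\cdot))(\xi)=(\mathcal AG)(r\xi)$ for $r>0$.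
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\xi$ range over a compact subset of $\mathbb R^d\setminus0$. For $s^2\le\frac12$, in cases (a) and (b), $x(G_+-G)=F(\xi_+)/w(\xi)$ with $F(\zeta)=w(\zeta)(G(\zeta)-G(\xi))$; this $F$ vanishes at $\xi$ and is bounded in $C^2$ on the shell of Lemma~\ref{lem:taylor}, so $|\langle x(G_+-G)\rangle|\le Cs^2$. In case (a), the $x$-term is bounded for $s^2>\frac12$, and $y|G_--G|\le Cs^2$ for all $s$. In case (b), $x|G_+-G|\le C(1-s^2)(1+\log\frac1{1-s^2})\le C$ for $s^2>\frac12$, and $y|G_--G|\le Cs^2\Lambda(s)$. Continuity follows from Lemma~\ref{lem:cont}. The identity in (a) follows from $D(wG)=wDG+GLw$ and $w_+G_++w_-G_--wG-G(w_++w_--w)=w_+(G_+-G)+w_-(G_--G)$. For (c), $D$ commutes with dilations, $(r\xi)_\pm=r\xi_\pm$, and $x,y$ are dilation invariant.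
\end{proof}

In particular $\mathcal A$ maps $C^2(\mathbb S)$ linearly into $C(\mathbb S)$. Let
\[
\mathcal M:=\Big\{m\text{ probability measure on }\mathbb S:\ \int\mathcal Ag\,dm=0\text{ for all }g\in C^2(\mathbb S)\Big\}.
\]
If $\ell(b)<\infty$, note that $\log w-2\log|\xi|\in C^2(\mathbb S)$ and define, using \eqref{eq:Dw},
\begin{equation}\label{eq:h}
h:=\mathcal A\log w=\int\big\langle(x\log x-x+1)+(y\log y-y)\big\rangle\,\mathfrak b(ds).
\end{equation}
This function is $0$-homogeneous and continuous on $\mathbb S$. At $\alpha=0$, where $x=1-s^2$ and $y=s^2$, it is the constant \eqref{eq:h0}; so $h$ is the slope of Example~\ref{ex:zero}, now depending on the direction.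

As a guide, not used in the proofs: $\mathcal A$ is formally the generator of a Markov process in $\mathbb R^d\setminus0$ that follows the flow $\dot\xi=-\beta\xi-\alpha\xi_1e_2$ and jumps to $\xi_+$ with intensity $x\,\mathfrak b(ds)$ and to $\xi_-$ with intensity $y\,\mathfrak b(ds)$. The elements of $\mathcal M$ play the part of stationary laws of the direction $\hat\xi$, and $\int h\,dm$ that of the mean drift of $\log w$. Condition (b) below says that the process drifts toward the origin.

\begin{theorem}\label{thm:criterion}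
Let $\ell(b)<\infty$ and $\alpha>0$. The following are equivalent:
\begin{enumerate}
\item[(a)] a stationary solution exists;
\item[(b)] $\int h\,dm<0$ for every $m\in\mathcal M$;
\item[(c)] there are $p\in(2,3]$, $c>0$ and a positive $p$-homogeneous $U\in C^2(\mathbb R^d\setminus0)$ with $(L-D)U\le-cU$.
\end{enumerate}
\end{theorem}

The implication (c)$\Rightarrow$(a) is Proposition~\ref{prop:exist}; (b)$\Rightarrow$(c) is Lemma~\ref{lem:HB} with Proposition~\ref{prop:super}; (a)$\Rightarrow$(b) is Proposition~\ref{prop:nec}.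

Condition (b) asks $h$ to be negative only on average. Duality turns this into a pointwise inequality after an angular correction.

\begin{lemma}\label{lem:HB}
The set $\mathcal M$ is not empty. If $\ell(b)<\infty$ and $\int h\,dm<0$ for all $m\in\mathcal M$, there is $g\in C^2(\mathbb S)$ with $h+\mathcal Ag<0$ on $\mathbb S$.
\end{lemma}

\begin{proof}
Let $h_0\in C(\mathbb S)$ and suppose that no $g\in C^2(\mathbb S)$ satisfies $h_0+\mathcal Ag<0$ on $\mathbb S$. We show that some $m\in\mathcal M$ has $\int h_0\,dm\ge0$. The affine subspace $h_0+\mathcal AC^2(\mathbb S)$ of $C(\mathbb S)$ is disjoint from the open convex cone $\{F<0\}$. The Hahn--Banach theorem separates two disjoint convex sets, one of which is open, by a nonzero continuous functional, here a signed measure $m_0\ne0$: for some real $c$,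
\[
\int F\,dm_0\le c\le\int(h_0+\mathcal Ag)\,dm_0\qquad\text{for all }F<0\text{ and all }g .
\]
Replacing $F$ by $tF$ and letting $t\to0$ gives $c\ge0$; letting $t\to\infty$ gives $\int F\,dm_0\le0$ for all $F<0$, so $m_0\ge0$. Replacing $g$ by $tg$, $t\in\mathbb R$, gives $\int\mathcal Ag\,dm_0=0$. So $m=m_0/m_0(\mathbb S)$ is as required.

With $h_0=h$ this is the second claim. With $h_0=0$ it gives the first, since no $g$ has $\mathcal Ag<0$ everywhere: at a minimum point of $g$ on $\mathbb S$, which is also a minimum point of its extension, $\nabla g=0$ and $g_\pm-g\ge0$, so $\mathcal Ag\ge0$.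
\end{proof}

\subsection{Raising the degree}

Let $g\in C^2(\mathbb S)$, $N=\log w+g$, $0<\varepsilon\le\frac12$, and $U=we^{\varepsilon N}$. This is a positive $C^2$ function off the origin, homogeneous of degree $p=2+2\varepsilon\in(2,3]$. With $E_\varepsilon(t)=(e^{\varepsilon t}-1)/\varepsilon$, Lemma~\ref{lem:A}(a) applied to $G=e^{\varepsilon N}$ gives
\begin{equation}\label{eq:ratio}
\frac{(L-D)U}{\varepsilon U}=-DN+\int\big\langle xE_\varepsilon(N_+-N)+yE_\varepsilon(N_--N)\big\rangle\,\mathfrak b(ds).
\end{equation}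
Both sides are $0$-homogeneous. If the right side is at most $-c_0<0$ on $\mathbb S$, then (c) holds with $c=\varepsilon c_0$. Replacing $E_\varepsilon(t)$ by $t$ turns it formally into $\mathcal AN=h+\mathcal Ag$, and we estimate the error. The function $E_\varepsilon(t)$ increases in $t$; by convexity of $\varepsilon\mapsto e^{\varepsilon t}$ it decreases to $t$ as $\varepsilon\downarrow0$. For $t\le C_0$, $C_0\geq0$, Taylor's formula gives $E_\varepsilon(t)-t\le\frac12e^{C_0/2}\varepsilon t^2$, and for $t\le0$ also $E_\varepsilon(t)-t\le|t|$. Hence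
\begin{equation}\label{eq:E}
0\le E_\varepsilon(t)-t\le C\min(\varepsilon t^2,\ \varepsilon+|t|)\qquad(t\le C_0).
\end{equation}
By \eqref{eq:xy}, $N_\pm-N\le C_0:=\log K+2\|g\|_\infty$. Let $|\xi|=1$. For $s^2\le\frac12$, $|N_+-N|\le Cs$ since $N$ is $C^1$ on the shell of Lemma~\ref{lem:taylor}. For $s^2>\frac12$, $x(N_+-N)^2\le K(1-s^2)(C+\log\frac1{1-s^2})^2\le C$. Therefore, for all $s$,
\begin{equation}\label{eq:xerr}
0\le x\big[E_\varepsilon(N_+-N)-(N_+-N)\big]\le C\varepsilon s^2 .
\end{equation}
The $x$-term is thus harmless for every kernel. The dichotomy comes from the $y$-term, where $N_--N$ is of size $\log s$ and the weight is of size $s^2$.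

\begin{proposition}\label{prop:super}
Let $\ell(b)<\infty$. If $h+\mathcal Ag<0$ on $\mathbb S$ for some $g\in C^2(\mathbb S)$, then condition \textup{(c)} of Theorem~\ref{thm:criterion} holds.
\end{proposition}

\begin{proof}
By \eqref{eq:xy}, $|N_--N|\le C\Lambda(s)$, so by \eqref{eq:E} and $\varepsilon\le\Lambda$ the error in the $y$-term is at most $C\int s^2\min(\varepsilon\Lambda^2,\Lambda)\,\mathfrak b(ds)$, uniformly on $\mathbb S$. This tends to $0$ with $\varepsilon$ by dominated convergence, the dominant $s^2\Lambda(s)$ being integrable. With \eqref{eq:xerr}, the right side of \eqref{eq:ratio} is at most $\max_{\mathbb S}(h+\mathcal Ag)+o(1)$, which is negative for small $\varepsilon$.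
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $\ell(b)=\infty$, fix $\alpha>0$ and take $g=0$, so that $N_+-N=\log x$ and $N_--N=\log y$. By \eqref{eq:Dw}, the right side of \eqref{eq:ratio} is $I_1+I_2$ with
\[
I_1=\int\big\langle xE_\varepsilon(\log x)-x+1\big\rangle\,\mathfrak b(ds),\qquad I_2=\int\big\langle yE_\varepsilon(\log y)-y\big\rangle\,\mathfrak b(ds).
\]
From $\log x\le x-1$ we get $0\le x\log x-x+1\le(x-1)^2\le4K^2s^2$, so by \eqref{eq:xerr}, $I_1\le C$ uniformly in $\varepsilon\le\frac12$ and on $\mathbb S$. For $I_2$ fix $s_1\in(0,1)$ with $Ks_1^2<1$. For $s>s_1$ the integrand is at most $KE_{1/2}(\log K)$, and $\mathfrak b((s_1,1))<\infty$. For $s\le s_1$ we have $s^2/K\le y\le Ks^2<1$, so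
\[
yE_\varepsilon(\log y)-y\le yE_\varepsilon(\log(Ks^2))\le\frac{s^2}K\,E_\varepsilon(\log(Ks^2))\le0 .
\]
As $\varepsilon\downarrow0$, monotone convergence gives
\[
\int_{s\le s_1}\frac{s^2}K\,E_\varepsilon(\log(Ks^2))\,\mathfrak b(ds)\ \longrightarrow\ \int_{s\le s_1}\frac{s^2}K\log(Ks^2)\,\mathfrak b(ds)=-\infty,
\]
by \eqref{eq:bfacts} and $\ell(b)=\infty$. These bounds do not depend on the point of $\mathbb S$, so $I_1+I_2\le-1$ on $\mathbb S$ for small $\varepsilon$. Proposition~\ref{prop:exist} gives a stationary solution.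
\end{proof}

The shear entered this proof only through the finite constant $K$.

\section{Existence forces a negative slope}\label{sec:nec}

\begin{proposition}\label{prop:nec}
Let $\ell(b)<\infty$. If a stationary solution exists, then $\int h\,dm<0$ for every $m\in\mathcal M$.
\end{proposition}

In the language of the process, the solution provides a bounded function $G$ with $\mathcal AG\ge0$, strictly somewhere, that is larger near the origin than near infinity; $G$ increases on average along the process, which must therefore drift inward. To prove this we only have the identity $\int\mathcal Ag\,dm=0$ for functions of the direction. So we integrate $G$ over all dilations: the result is a function of the direction plus a remainder that converges to a multiple of $\log|\xi|$, on which $\mathcal A$ produces $h$.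

\begin{proof}
\emph{Step 1: the subsolution.} Let $\eta=1-\varphi$ and $V=\eta/w$, a complex $C^2$ function on $\mathbb R^d\setminus0$. By Lemma~\ref{lem:expansion} and \eqref{eq:phibounds}, $|V|\le\frac12$, $V\to\frac12$ at $0$ and $V\to0$ at $\infty$. The $k$-th derivatives of $1/w$ are bounded by $C|\xi|^{-2-k}$, and $|\eta|\le\frac d2|\xi|^2$, $|\nabla\eta|\le d|\xi|$, $|D^2\eta|\le d$; so Leibniz's rule gives $|\xi||\nabla V|+|\xi|^2|D^2V|\le C$. Put $G=|V|^2$. Then
\begin{equation}\label{eq:Gbounds}
0\le G\le\tfrac14,\quad G\to\tfrac14\text{ at }0,\quad G\to0\text{ at }\infty,\quad|\xi||\nabla G|+|\xi|^2|D^2G|\le C .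
\end{equation}
Insert $\eta=wV$ in \eqref{eq:eta}, use $D\eta=wDV+VLw$ and divide by $w$:
\[
DV=\int\big\langle x(V_+-V)+y(\varphi_+V_--V)\big\rangle\,\mathfrak b(ds).
\]
Since $DG=2\operatorname{Re}(\bar V\,DV)$ and $|V_+|^2-|V|^2-2\operatorname{Re}\bar V(V_+-V)=|V_+-V|^2$,
\[
\mathcal AG=\int\Big\langle x|V_+-V|^2+y\big[|V_-|^2+|V|^2-2\operatorname{Re}(\bar V\varphi_+V_-)\big]\Big\rangle\,\mathfrak b(ds).
\]
The bracket is at least $(|V_-|-|V|)^2+2|V||V_-|(1-|\varphi_+|)$. Hence
\[
\mathcal AG\ge\int\big\langle2y|V||V_-|(1-|\varphi_+|)\big\rangle\,\mathfrak b(ds)\ge0\qquad\text{on }\mathbb R^d\setminus0 .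
\]
Choose $r_0\in(0,1)$ such that $V\ne0$ and $|\varphi|<1$ on $\{0<|\xi|\le r_0\}$ (Lemma~\ref{lem:expansion}). For such $\xi$ we have $0<|\xi_\pm|\le r_0$, so the last integrand is positive for all $s\in(0,1)$ and all $\omega$, and $\mathcal AG>0$. By continuity (Lemma~\ref{lem:A}(a)), $\mathcal AG\ge c_0>0$ on $\{r_0/2\le|\xi|\le r_0\}$.

\emph{Step 2: integrating over dilations.} Fix $m\in\mathcal M$. For $T>0$ let
\[
\tilde G_T(\xi)=\int_{-T}^TG(e^t\xi)\,dt,\qquad\bar G_T(\xi)=\tilde G_T(\hat\xi),\qquad F_T=\tilde G_T-\bar G_T .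
\]
These functions are bounded and $C^2$ off the origin, and $\bar G_T\in C^2(\mathbb S)$. For $|\xi|=1$ and $|t|\le T$ the averaged integrand of $(\mathcal AG)(e^t\xi)$ is bounded by $C_Ts^2$, so Lemma~\ref{lem:A}(c), Fubini's theorem and differentiation under the integral give $\mathcal A\tilde G_T(\xi)=\int_{-T}^T(\mathcal AG)(e^t\xi)\,dt$. For $T\ge\log(2/r_0)$ the range of $t$ contains $[\log(r_0/2),\log r_0]$. Since $\int\mathcal A\bar G_T\,dm=0$,
\begin{equation}\label{eq:lower}
\int_{\mathbb S}\mathcal AF_T\,dm=\int_{\mathbb S}\mathcal A\tilde G_T\,dm\ge c_0\log2 .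
\end{equation}

\emph{Step 3: the limit $T\to\infty$.} Shifting the variable, $\tilde G_T(\xi)=\int_{-T+\log|\xi|}^{T+\log|\xi|}G(e^t\hat\xi)\,dt$, so
\[
F_T(\xi)=\int_0^{\log|\xi|}H_T(e^t\hat\xi)\,dt,\qquad H_T(\zeta):=G(e^T\zeta)-G(e^{-T}\zeta).
\]
By \eqref{eq:Gbounds}, $|H_T|\le\frac14$ and $H_T\to-\frac14$ pointwise. So $F_T=0$ on $\mathbb S$, $|F_T(\xi)|\le\frac14|\log|\xi||$, and $F_T\to-\frac14\log|\xi|$ pointwise. The derivative bounds in \eqref{eq:Gbounds} are dilation invariant, so $H_T$ is bounded in $C^2$ on the shell $\{\frac12\le|\zeta|\le1\}$ uniformly in $T$; so is $F_T$, which in the coordinates $(\log|\zeta|,\hat\zeta)$ is the primitive of $H_T$ in the first variable.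

Let $|\xi|=1$. Since $F_T$ vanishes on $\mathbb S$, its gradient at $\xi$ is radial, $\nabla F_T(\xi)=H_T(\xi)\,\xi$, while $\nabla\log|\cdot|(\xi)=\xi$. Thus $DF_T(\xi)=H_T(\xi)\,D\log|\cdot|(\xi)\to-\frac14D\log|\cdot|(\xi)$, boundedly on $\mathbb S$. The integral part of $\mathcal AF_T(\xi)$ is $\int\langle xF_{T+}+yF_{T-}\rangle\,\mathfrak b(ds)$. For each $s$ the average converges to $-\frac14\langle x\log|\xi_+|+y\log|\xi_-|\rangle$ by bounded convergence in $\omega$. It is dominated as follows, with constants independent of $T$ and $\xi$: for $s^2\le\frac12$, $|\langle xF_{T+}\rangle|\le Cs^2$ by \eqref{eq:taylor} applied to $wF_T$, which vanishes at $\xi$; for $s^2>\frac12$, $|xF_{T+}|\le\frac K8(1-s^2)\log\frac1{1-s^2}\le C$; and $|yF_{T-}|\le\frac K4s^2\log\frac1s$. The last bound is integrable because $\ell(b)<\infty$. Hence $\mathcal AF_T\to-\frac14\mathcal A\log|\cdot|$ pointwise and boundedly on $\mathbb S$. Since $\frac12\log w-\log|\xi|\in C^2(\mathbb S)$, we have $\int\mathcal A\log|\cdot|\,dm=\frac12\int h\,dm$, and \eqref{eq:lower}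 gives in the limit $-\frac18\int h\,dm\ge c_0\log2>0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:criterion}.

\section{Large shear}\label{sec:large}

The proof of Proposition~\ref{prop:cutoff} does not extend to singular kernels as it stands. A positive continuous $p$-homogeneous function $U$ has $U_-\ge cs^p|\xi|^p$, so the term $\int\langle U_-\rangle\,\mathfrak b(ds)$ is infinite as soon as $\int s^p\,\mathfrak b(ds)=\infty$. For $p=1$ this happens for inverse-power kernels with $\nu\ge1$, and for $b(\cos\theta)\sin^{d-2}\theta\sim\theta^{-3}|\log\theta|^{-3}$, which has $\ell(b)<\infty$, it happens for every $p<2$. What survives is the infinitesimal version. The functions $w^{1-\varepsilon}W^\varepsilon=we^{\varepsilon N}$, $N=\log W-\log w$, interpolate between $w$ and $W$, and by analogy with \eqref{eq:ratio} the quantity to estimate is $\mathcal AN$, which is finite when $\ell(b)<\infty$. Proposition~\ref{prop:nec} then takes the place of the touching argument.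

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
The explicit bound for cutoff kernels is Proposition~\ref{prop:cutoff}. Let $\ell(b)<\infty$, $A\ge1$, $W$ as in Section~\ref{sec:touch}, $N=\log W-\log w$ and $z=W_-/W$. Since $N+\log|\xi|\in C^2(\mathbb S)$, Lemma~\ref{lem:A}(b) applies. By \eqref{eq:Dw}, $-DN=-DW/W+\int\langle x+y-1\rangle\,\mathfrak b(ds)$. Moreover $N_--N=\log(z/y)$ and, by $\log t\le t-1$,
\[
x(N_+-N)=x\log\frac{W_+/W}x\le\frac{W_+}W-x .
\]
Therefore
\[
\mathcal AN\le-\frac{DW}W+\int\Big[\Big\langle\frac{W_+}W-1\Big\rangle+\Big\langle y+y\log\frac zy\Big\rangle\Big]\,\mathfrak b(ds).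
\]
The first term is at most $-\beta+\frac\alpha{2A}$ by \eqref{eq:DW}. We bound each of the two averages in two ways, one suited to small $s$ and one to the rest.

\emph{The $W_+$ term.} As $W^2$ is a quadratic form and $\langle\omega\rangle=0$,
\[
\langle W_+^2\rangle=(1-s^2)^2W^2+s^2(1-s^2)|\xi|^2\langle W(\omega)^2\rangle\le(1+A^2s^2)W^2 .
\]
With $t\le\frac12(1+t^2)$ this gives $\langle W_+/W-1\rangle\le\frac12A^2s^2$. Also $W_+/W-1\le A$.

\emph{The $y$ term.} We have $z\le a:=As$ and $y\le Y:=Ks^2$. The map $y\mapsto y(1+\log(a/y))$ has derivative $\log(a/y)$, so it increases on $(0,a]$ and its maximum is $a$. Hence $y+y\log(z/y)\le a\le A$ always. Moreover $y+y\log(z/y)\le Y(1+\log^+(a/Y))$: by monotonicity if $Y\le a$, and because $a<Y$ otherwise. If $A\le K$, then $a/Y\le1/s$ and this is at most $Ks^2\Lambda(s)$.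

Split the integral at $s_0\in(0,1)$ and put $\epsilon(s_0)=\int_{s\le s_0}s^2\Lambda(s)\,\mathfrak b(ds)$, which tends to $0$ as $s_0\to0$ because $\ell(b)<\infty$. For $1\le A\le K$,
\begin{equation}\label{eq:AN}
\mathcal AN\le-\beta+\frac\alpha{2A}+\Big(\frac{A^2}2+K\Big)\epsilon(s_0)+2A\,\mathfrak b((s_0,1))\qquad\text{on }\mathbb S .
\end{equation}
Let $\alpha\ge3\sqrt d\,\kappa$. By \eqref{eq:betabounds}, $\beta\ge c_1\alpha^{2/3}$ with $c_1=(\kappa/9d)^{1/3}$, and by \eqref{eq:K}, $4d\beta/\kappa\le K\le6d\beta/\kappa$, so that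
\[
\frac{4dc_1}\kappa\,\alpha^{2/3}\le K\le C_2\,\alpha^{2/3},\qquad C_2=\frac{6d}\kappa\Big(\frac\kappa{4d}\Big)^{1/3}.
\]
Take $A=C_1\alpha^{1/3}$ with $C_1=2/c_1$, so that $\frac\alpha{2A}=\frac{c_1}4\alpha^{2/3}$. The third term of \eqref{eq:AN} is then of the same order $\alpha^{2/3}$ as $\beta$, and we make its coefficient small by fixing $s_0$, independently of $\alpha$, with $(\frac12C_1^2+C_2)\,\epsilon(s_0)\le\frac{c_1}4$. The last term is of the lower order $\alpha^{1/3}$. So there is $\alpha_*=\alpha_*(b,d)\ge3\sqrt d\,\kappa$ such that for $\alpha\ge\alpha_*$ we have $1\le A\le K$ and $2C_1\alpha^{1/3}\mathfrak b((s_0,1))\le\frac{c_1}4\alpha^{2/3}$, and then $\mathcal AN\le-\frac{c_1}4\alpha^{2/3}<0$ on $\mathbb S$.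

The function $N+\frac12\log w=\log W-\frac12\log w$ belongs to $C^2(\mathbb S)$. Take $m\in\mathcal M$, which exists by Lemma~\ref{lem:HB}. Then $0>\int\mathcal AN\,dm=-\frac12\int h\,dm$, that is, $\int h\,dm>0$. By Proposition~\ref{prop:nec} there is no stationary solution.
\end{proof}

\section{The set of admissible shearing parameters}\label{sec:set}

By Lemma~\ref{lem:M}, $\beta$, $M$ and $K$ are continuous functions of $\alpha\in[0,\infty)$, with $\beta=0$ and $M=I$ at $\alpha=0$. The definitions of $\mathcal A$ and $h$ make sense at $\alpha=0$ as well.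

\begin{lemma}\label{lem:alpha}
Let $\ell(b)<\infty$ and $g\in C^2(\mathbb S)$. The maps $\alpha\mapsto h$ and $\alpha\mapsto\mathcal Ag$ are continuous from $[0,\infty)$ to $C(\mathbb S)$.
\end{lemma}

\begin{proof}
Let $\alpha,\alpha'$ range over a compact subset of $[0,\infty)$, on which $K\le K_0$, and mark with a prime the objects belonging to $\alpha'$. Let $|\xi|=1$. The quadratic forms $P(\zeta)=w(\zeta)/w(\xi)$ and $P'(\zeta)=w'(\zeta)/w'(\xi)$ have matrices that differ by at most $C|M-M'|$, because $w(\xi),w'(\xi)\ge d/(dK_0)=1/K_0$ (the largest eigenvalue is at least $\operatorname{tr}M/d=1$). Hence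
\begin{equation}\label{eq:xyalpha}
|x-x'|\le C|M-M'|,\qquad|y-y'|\le C|M-M'|\,s^2 .
\end{equation}

For $h$, the integrand in \eqref{eq:h} is bounded by $Cs^2\Lambda(s)$ uniformly in $\alpha,\xi,\omega$, since $0\le x\log x-x+1\le(x-1)^2\le4K_0^2s^2$ and $|y\log y-y|\le Cs^2\Lambda(s)$ by \eqref{eq:xy}. The function $a\mapsto a\log a-a$ is uniformly continuous on $[0,K_0]$, so by \eqref{eq:xyalpha}, for each $s$ the supremum over $(\xi,\omega)$ of the difference of the integrands tends to $0$ as $\alpha'\to\alpha$. Dominated convergence concludes.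

For $\mathcal Ag$, the term $Dg=\alpha\xi_1\partial_{\xi_2}g$ is linear in $\alpha$. For $s^2\le\frac12$, apply \eqref{eq:taylor} to $\zeta\mapsto(P-P')(\zeta)\,(g(\zeta)-g(\xi))$, which vanishes at $\xi$ and has $C^2$ norm at most $C|M-M'|$ on the shell: this bounds $|\langle(x-x')(g_+-g)\rangle|$ by $C|M-M'|s^2$. The same bound holds for $s^2>\frac12$, and for the $y$-term for all $s$, by \eqref{eq:xyalpha}. So the integral parts differ by at most $C|M-M'|\int s^2\,\mathfrak b(ds)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]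
Uniqueness is Proposition~\ref{prop:unique}. Suppose a stationary solution exists. The hypothesis of Proposition~\ref{prop:exist} holds, by Theorem~\ref{thm:criterion} if $\ell(b)<\infty$ and by the proof of Theorem~\ref{thm:main}(ii) if $\ell(b)=\infty$. By uniqueness the solution is the one constructed there, and it has a finite moment of some order larger than $2$.

Let $\ell(b)<\infty$. At $\alpha=0$, $h$ is the negative constant \eqref{eq:h0}, so by Lemma~\ref{lem:alpha} there is $\alpha_1>0$ with $h<0$ on $\mathbb S$ for $0<\alpha<\alpha_1$. Then condition (b) of Theorem~\ref{thm:criterion} holds, and $(0,\alpha_1)\subset\mathcal E_b$. If $\alpha_0\in\mathcal E_b$, then (b) holds at $\alpha_0$, and Lemma~\ref{lem:HB} gives $g\in C^2(\mathbb S)$ with $h+\mathcal Ag<0$ on $\mathbb S$ at $\alpha_0$. By Lemma~\ref{lem:alpha} the inequality persists, with the same $g$, for $\alpha$ near $\alpha_0$, and Propositions~\ref{prop:super} and~\ref{prop:exist} give solutions there. So $\mathcal E_b$ is open. It is bounded by Theorem~\ref{thm:main}(i).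 Put $\alpha_c=\inf\big((0,\infty)\setminus\mathcal E_b\big)$. Then $\alpha_1\le\alpha_c<\infty$ and $(0,\alpha_c)\subset\mathcal E_b$; and $\alpha_c\notin\mathcal E_b$, since otherwise openness would put an interval $(0,\alpha_c+\delta)$ in $\mathcal E_b$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Self-Similar Behavior Of Boltzmann Equation Under Shearing Effect},
\texttt{https://github.com/ckf42/thesis-public}.

\end{thebibliography}
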